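\title{Heyting relation algebras have an undecidable equational theory}

\begin{abstract}
A Heyting relation algebra is a bounded cyclic involutive residuated lattice whose meet also has a residual. We disprove the conjecture that the variety of these algebras has a decidable equational theory. The involution and the Heyting arrow together define a unary term $\Box h$ that makes $h$ available at every factor of a product, so that a finite set of rewrite rules can be written into a single equation. Applied to a group with undecidable word problem, this gives undecidability. Applied to two-counter machines, it shows that the equational theory is $\Sigma^0_1$-complete and that the valid equations are recursively inseparable from the equations refuted in algebras of all relations on a finite set, and from those refuted in certain finite commutative algebras. Neither cyclicity nor the full Heyting arrow is needed.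
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{residuated lattice} is an algebra $(A,\wedge,\vee,\cdot,1,\backslash,/)$ in which $(A,\wedge,\vee)$ is a lattice, $(A,\cdot,1)$ is a monoid, and for all $x,y,z\in A$
\[
xy\le z\iff y\le x\backslash z\iff x\le z/y .
\]
Thus $x\backslash z$ is the largest $y$ with $xy\le z$, and $z/y$ is the largest $x$ with $xy\le z$. Add to the signature a constant $0$, which need not be the least element, and define the \emph{linear negations} ${\sim}x=x\backslash 0$ and $-x=0/x$. The algebra is \emph{involutive} if ${\sim}{-x}=x=-{\sim}x$ for all $x$, and \emph{cyclic} if ${\sim}x=-x$ for all $x$. It is \emph{bounded} if it has constants $\bot,\top$ with $\bot\le x\le\top$ for all $x$.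

\begin{definition}\label{def:hra}
A \emph{Heyting relation algebra} (HRA) is a bounded cyclic involutive residuated lattice with a further binary operation $\to$, the \emph{Heyting arrow}, that is the residual of the meet:
\[
x\wedge y\le z\iff y\le x\to z .
\]
The signature is $(\wedge,\vee,\to,\top,\bot,\cdot,1,\backslash,/,0)$. We write $\neg x$ for $x\to\bot$.
\end{definition}

An inequality $s\le t$ between terms abbreviates the equation $s\wedge t=s$. A residuation law such as $xy\le z\iff y\le x\backslash z$ is equivalent to the four inequalities $x(x\backslash z)\le z$, $y\le x\backslash(xy)$, $xy\le x(y\vee z)$ and $x\backslash(y\wedge z)\le x\backslash y$, so the Heyting relation algebras form a variety, denoted $\mathsf{HRA}$. For a class $\mathcal C$ of algebras, $\mathrm{Eq}(\mathcal C)$ is its \emph{equational theory}, the set of equations that hold in every member of $\mathcal C$ under every assignment.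

The variety $\mathsf{HRA}$ sits between two varieties for which the decision problem is settled in opposite ways. The variety of (cyclic) involutive residuated lattices has a decidable equational theory. The variety of Tarski's relation algebras $(A,\wedge,\vee,\neg,;,{}^{\smile},1)$, with Boolean complement $\neg$, composition $;$, converse ${}^{\smile}$ and identity $1$, does not. A relation algebra becomes a cyclic involutive residuated lattice when one takes $;$ as the product and sets $x\backslash y=\neg(x^{\smile};\neg y)$, $x/y=\neg(\neg x;y^{\smile})$ and $0=\neg 1$. With Boolean implication as the arrow it becomes an HRA in which nothing is lost: the complement is $x\to\bot$, and ${\sim}x=\neg(x^{\smile};1)=\neg x^{\smile}$ gives $x^{\smile}=\neg{\sim}x$.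

Neither fact answers the question for $\mathsf{HRA}$. The decidable theory does not mention the arrow, and the undecidable theory contains equations, such as $x\vee\neg x=\top$, that fail in $\mathsf{HRA}$. If one regards the Boolean complement as the source of undecidability, then one expects that weakening it to the Heyting negation restores decidability. This is the conjecture posed in \cite{talk}: \emph{$\mathsf{HRA}$ has a decidable equational theory}. It is false.

\begin{theorem}\label{thm:main}
The equational theory of $\mathsf{HRA}$ is undecidable.
\end{theorem}

A word problem asks whether given relations between words force another one. In an ordered monoid this is an implication, ``if $u_i\le v_i$ for all $i$, then $w\le t$'', and the difficulty is to express such an implication by one equation. The arrow turns the hypotheses into an element $h=\bigwedge_i(u_i\to v_i)$, but the hypotheses must be usable in the middle of a product $au_ib$, and any number of times. In Section~\ref{sec:box} we construct a term $\Box h$ that achieves this. In a Boolean algebra the construction uses excluded middle once; in an HRA the involution converts the Heyting negation into its order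 dual, which satisfies exactly the law that is needed. Section~\ref{sec:rules} turns rewriting systems into equations, and Section~\ref{sec:groups} proves Theorem~\ref{thm:main} from the word problem for groups. These sections, with the preliminaries in Section~\ref{sec:prelim}, are the whole disproof.

The rest of the paper replaces groups by two-counter machines in order to obtain finite countermodels: algebras of all relations on a finite set (Theorem~\ref{thm:rel}) and finite commutative algebras (Theorem~\ref{thm:comm}). Corollary~\ref{cor:all} collects the consequences for complexity and for finite algebras, and Section~\ref{sec:weak} weakens the hypotheses.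

\section{Arithmetic and examples}\label{sec:prelim}

\begin{lemma}\label{lem:arith}
In every HRA the following hold.
\begin{itemize}
\item[(a)] Multiplication is order preserving and distributes over finite joins in each argument, and $x\bot=\bot=\bot x$.
\item[(b)] The lattice is distributive; $x\wedge(x\to y)\le y$ and $x\wedge\neg x=\bot$; and $x\le y$ implies $x\to y=\top$. In particular $\neg\bot=\top$.
\item[(c)] The map ${\sim}$ is order reversing and ${\sim}{\sim}x=x$. Hence ${\sim}(x\wedge y)={\sim}x\vee{\sim}y$, ${\sim}\bot=\top$ and ${\sim}\top=\bot$.
\end{itemize}
\end{lemma}

\begin{proof}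
Let $f,g$ be maps on a bounded lattice with $f(y)\le z\iff y\le g(z)$. Then $f(y\vee y')\le z$ iff $y\le g(z)$ and $y'\le g(z)$, iff $f(y)\vee f(y')\le z$. So $f$ preserves binary joins and is therefore order preserving; and $f(\bot)=\bot$ because $\bot\le g(\bot)$. The maps $y\mapsto xy$ and $y\mapsto yx$ give (a), and the map $y\mapsto x\wedge y$ gives distributivity. Residuation applied to $x\to y\le x\to y$ gives $x\wedge(x\to y)\le y$, and $y=\bot$ gives $x\wedge\neg x=\bot$. If $x\le y$, then $x\wedge\top\le y$, so $\top\le x\to y$.

For (c), if $x\le y$ then $x\cdot{\sim}y\le y(y\backslash 0)\le 0$, so ${\sim}y\le{\sim}x$. Cyclicity and involutivity give ${\sim}{\sim}x=-{\sim}x=x$. An order-reversing bijection with order-reversing inverse exchanges meets with joins and $\bot$ with $\top$.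
\end{proof}

All countermodels in this paper are power sets, and one lemma verifies the axioms for all of them.

\begin{lemma}\label{lem:power}
Let $W$ be a set and let $\mathcal P(W)$ carry a monoid operation with $XY=\bigcup_{y\in Y}X\{y\}=\bigcup_{x\in X}\{x\}Y$ for all $X,Y\subseteq W$. Let $0\subseteq W$ and let $z\mapsto z^*$ be a map on $W$ with $z^{**}=z$ such that, for all $X\subseteq W$ and $z\in W$,
\begin{equation}\label{eq:star}
X\{z\}\subseteq 0\iff z^*\notin X\iff\{z\}X\subseteq 0 .
\end{equation}
Then $\mathcal P(W)$ is an HRA with $\cap$, $\cup$, $\top=W$, $\bot=\emptyset$, $X\to Y=(W\setminus X)\cup Y$, $X\backslash Y=\{z:X\{z\}\subseteq Y\}$ and $Y/X=\{z:\{z\}X\subseteq Y\}$. Moreover ${\sim}X=\{z:z^*\notin X\}$.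
\end{lemma}

\begin{proof}
We have $XZ\subseteq Y$ iff $X\{z\}\subseteq Y$ for all $z\in Z$, iff $Z\subseteq X\backslash Y$; the other form of the product gives $ZX\subseteq Y$ iff $Z\subseteq Y/X$. Boolean implication is the residual of $\cap$. By \eqref{eq:star}, $X\backslash 0=\{z:z^*\notin X\}=0/X$, and ${\sim}{\sim}X=\{z:z^*\notin{\sim}X\}=\{z:z^{**}\in X\}=X$.
\end{proof}

\begin{example}[Groups]\label{ex:group}
For a group $G$ with identity $e$, let $\mathcal P(G)$ have product $XY=\{xy:x\in X,\ y\in Y\}$, unit $\{e\}$ and $0=G\setminus\{e\}$. Each of $e\notin Xg$ and $e\notin gX$ says $g^{-1}\notin X$, so \eqref{eq:star} holds with $g^*=g^{-1}$.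
\end{example}

\begin{example}[Relations]\label{ex:rel}
For a set $S$, let $\mathrm{Rel}(S)=\mathcal P(S\times S)$ with composition $XY=\{(x,z):\exists y\,(xXy\text{ and }yYz)\}$, unit the identity relation, and $0$ the complement of the identity relation. The relation $X\{(y,z)\}=\{(x,z):xXy\}$ misses the diagonal iff $(z,y)\notin X$, and the relation $\{(y,z)\}X=\{(y,w):zXw\}$ misses the diagonal under the same condition. So \eqref{eq:star} holds with $(y,z)^*=(z,y)$. We write $\mathrm{Rel}(k)$ for $\mathrm{Rel}(\{0,\dots,k-1\})$.
\end{example}

\begin{example}[Truncated grids]\label{ex:grid}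
For $K\ge1$ let $E_K=\{0,\dots,K\}^2$ and $\kappa=(K,K)$. Let $\mathrm{Cm}(E_K)=\mathcal P(E_K)$ with
\[
XY=\{x+y:x\in X,\ y\in Y,\ x+y\in E_K\},
\]
unit $\{(0,0)\}$ and $0=E_K\setminus\{\kappa\}$. Coordinates are nonnegative, so if $x+y+z\in E_K$ then also $x+y\in E_K$ and $y+z\in E_K$. Hence $(XY)Z$ and $X(YZ)$ both consist of the sums $x+y+z$ that lie in $E_K$. Further, $\kappa\notin X\{z\}$ iff $\kappa-z\notin X$, so \eqref{eq:star} holds with $z^*=\kappa-z$. Thus $\mathrm{Cm}(E_K)$ is a finite commutative HRA.
\end{example}

These lattices are Boolean. The next algebra is not, and it will serve as a test case.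

\begin{example}[The three-element chain]\label{ex:chain}
Let $\mathbf 3$ be the chain $\bot<1<\top$ with the commutative product in which $1$ is the unit, $\bot$ is absorbing and $\top\top=\top$, and put $0=1$. The product is associative and order preserving with $x\bot=\bot$; on a finite chain this gives residuals, $x\backslash z=\max\{y:xy\le z\}$, and the same argument gives the arrow. We find ${\sim}\bot=\top$, ${\sim}1=1$ and ${\sim}\top=\bot$, so $\mathbf 3$ is an HRA. Here $\neg1=\bot$, and $1\vee\neg1\ne\top$.
\end{example}

\section{A term that reaches every factor}\label{sec:box}

Let $h=u\to v$. Then $h\wedge u\le v$, so meeting with $h$ replaces $u$ by $v$ when $u$ stands alone. It does not do so inside a product. In $\mathcal P(G)$ for the two-element group $G=\{e,g\}$ take $u=\{e\}$, $v=\emptyset$, $a=\{g\}$; then $h=\{g\}$ and $h\wedge au=\{g\}$, while $av=\emptyset$. We want a term $\Box h$ with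
\[
\Box h\wedge aub\le a(u\wedge h)b\qquad\text{for all }a,u,b,
\]
and, so that $\Box h$ is not simply $\bot$, with $\Box\top=\top$.

Suppose first that the lattice is Boolean. Split $u$ as $(u\wedge h)\vee(u\wedge\neg h)$ and distribute: $aub$ is the join of the good part $a(u\wedge h)b$ and a bad part, which lies below $\top(\neg h)\top$ whatever $a,u,b$ are. Meeting with $\neg(\top(\neg h)\top)$ removes the bad part. The splitting needs $h\vee\neg h=\top$, and without it the term fails: in $\mathbf 3$ with $h=1$ it has the value $\neg(\top\bot\top)=\top$, and $a=b=1$, $u=\top$ would require $\top\le1$.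

The two negations in this term play different roles. The outer one must be disjoint from its argument, and $\neg x$ is the largest element with $x\wedge\neg x=\bot$. The inner one must cover $\top$ together with its argument, so it should be the order dual of $\neg$. An HRA has an order-reversing involution, so we conjugate by it. Define
\[
h^{+}={\sim}\neg{\sim}h,\qquad \Box h=\neg(\top\cdot h^{+}\cdot\top).
\]
Then $h^+$ is the least $y$ with $h\vee y=\top$: by Lemma~\ref{lem:arith}(c), $h\vee y=\top$ iff ${\sim}h\wedge{\sim}y=\bot$, iff ${\sim}y\le\neg{\sim}h$, iff $h^+\le y$.

\begin{lemma}\label{lem:box}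
For all $a,b,u,h$ in an HRA:
\begin{itemize}
\item[(a)] $h\vee h^{+}=\top$;
\item[(b)] $\Box h\wedge aub\le a(u\wedge h)b$;
\item[(c)] $\Box\top=\top$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Apply ${\sim}$ to ${\sim}h\wedge\neg{\sim}h=\bot$.

(b) By (a) and distributivity of the lattice, $u=(u\wedge h)\vee(u\wedge h^+)$. By Lemma~\ref{lem:arith}(a),
\[
aub=a(u\wedge h)b\vee a(u\wedge h^+)b\le a(u\wedge h)b\vee\top h^+\top .
\]
Meet both sides with $\Box h$ and distribute. Since $\Box h\wedge\top h^+\top=\bot$, the right side becomes $\Box h\wedge a(u\wedge h)b$, which is below $a(u\wedge h)b$.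

(c) We have $\top^+={\sim}\neg{\sim}\top={\sim}\neg\bot={\sim}\top=\bot$, so $\Box\top=\neg(\top\bot\top)=\neg\bot=\top$.
\end{proof}

\begin{example}\label{ex:boxvalues}
In a Boolean lattice the least $y$ with $h\vee y=\top$ is the complement, so in the power set algebras $h^+=\neg h$. In $\mathcal P(G)$ and $\mathrm{Rel}(S)$ we have $\top X\top=\top$ for $X\ne\emptyset$, so $\Box h=\top$ if $h=\top$ and $\Box h=\bot$ otherwise: the term $\Box$ tests whether $h=\top$. In $\mathrm{Cm}(E_K)$ the set $\top X\top$ consists of the points that lie coordinatewise above a point of $X$, so $\Box h$ is the set of all $z$ such that every $x\le z$ lies in $h$. These $x$ are the possible summands of $z$, which is the sense in which $\Box h$ makes $h$ available at every factor. In $\mathbf 3$ we get $1^+={\sim}\bot=\top$ and $\Box1=\bot$, which repairs the failure above.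
\end{example}

\section{Rewriting systems as equations}\label{sec:rules}

The method is visible for a single rule, ``replace $x$ by $y$''. Let $x,y$ be variables and $h=x\to y$. The word $xx$ rewrites to $yx$ and then to $yy$. Lemma~\ref{lem:box}(b) with $a=1$, $u=x$, $b=x$ gives $\Box h\wedge xx\le(x\wedge h)x\le yx$. The left side is also below $\Box h$, so the lemma applies again, now with $a=y$, $u=x$, $b=1$:
\[
\Box h\wedge xx\le\Box h\wedge yx\le y(x\wedge h)\le yy .
\]
So $\Box h\wedge xx\le yy$ holds in $\mathsf{HRA}$. The hypothesis is attached by a meet, and a meet is not used up. In the other direction $yy$ does not rewrite to $xx$, and $\Box h\wedge yy\le xx$ fails: in $\mathcal P(G)$ for the trivial group let $x=\bot$, $y=\top$; then $h=\top$, so $\Box h=\top$ by Lemma~\ref{lem:box}(c), and the inequality reads $\top\le\bot$. The general proposition has the same two halves. We allow a join on the right side of a rule, because the commutative case in Section~\ref{sec:comm} needs it.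

A \emph{letter} is a variable or the constant $0$, and a \emph{word} is a finite product of letters. The empty word $\varepsilon$ is the term $1$. A \emph{rule system} $R$ is a finite set of rules $u_i\Rightarrow V_i$, where $u_i$ is a word and $V_i$ is a finite nonempty set of words; we write $u_i\Rightarrow v$ for $u_i\Rightarrow\{v\}$ and call such a rule \emph{simple}. Put
\[
h_R=\bigwedge_i\Bigl(u_i\to\bigvee V_i\Bigr).
\]
For a word $t$, let $D_R(t)$ be the least set $D$ of words such that $t\in D$ and
\begin{equation}\label{eq:closure}
\text{if $avb\in D$ for all $v\in V_i$, then $au_ib\in D$}\qquad(a,b\text{ words},\ i\text{ arbitrary}).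
\end{equation}
A rule with several alternatives splits a word into branches, and \emph{every} branch must reach $t$. A \emph{rewriting step} by a simple rule $u_i\Rightarrow v$ leads from $au_ib$ to $avb$. If all rules are simple, then $w\in D_R(t)$ iff $w$ rewrites to $t$ in finitely many steps: the words that rewrite to $t$ form a set satisfying \eqref{eq:closure}, and they lie in $D_R(t)$ by induction on the number of steps.

An assignment $V$ of elements of an HRA to the variables extends to all terms. It \emph{satisfies} the rule $u_i\Rightarrow V_i$ if $V(u_i)\le V(\bigvee V_i)$.

\begin{proposition}\label{prop:rules}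
Let $R$ be a rule system and let $w,t$ be words.
\begin{itemize}
\item[(i)] If $w\in D_R(t)$, then $\Box h_R\wedge w\le t$ holds in every HRA.
\item[(ii)] If an assignment $V$ into an HRA satisfies all rules of $R$ and $V(w)\not\le V(t)$, then $\Box h_R\wedge w\le t$ fails in that HRA.
\end{itemize}
\end{proposition}

\begin{proof}
(i) Let $D$ be the set of words $w$ for which the inequality holds in every HRA. Then $t\in D$, and it suffices to verify \eqref{eq:closure}. Let $avb\in D$ for all $v\in V_i$. Since $u_i\wedge h_R\le u_i\wedge(u_i\to\bigvee V_i)\le\bigvee V_i$, Lemma~\ref{lem:box}(b) gives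
\[
\Box h_R\wedge au_ib\le a(u_i\wedge h_R)b\le a\Bigl(\bigvee V_i\Bigr)b=\bigvee_{v\in V_i}avb .
\]
Meeting with $\Box h_R$ and distributing, we get $\Box h_R\wedge au_ib\le\bigvee_{v\in V_i}(\Box h_R\wedge avb)\le t$.

(ii) By Lemma~\ref{lem:arith}(b), $V(h_R)=\top$, so $V(\Box h_R)=\top$ by Lemma~\ref{lem:box}(c). Under $V$ the inequality reads $V(w)\le V(t)$, which is false.
\end{proof}

Each undecidability proof below now has two tasks: choose rules that simulate an undecidable problem, and, for the negative instances, find an HRA with an assignment that satisfies the rules and keeps $w$ from lying below $t$.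

\section{Groups: proof of Theorem~\ref{thm:main}}\label{sec:groups}

For groups the countermodel is at hand, namely the power set of the group. By the Novikov--Boone theorem there is a finitely presented group $G=\langle X\mid\mathcal R\rangle$ with undecidable word problem: no algorithm decides whether a word in the generators and their inverses represents the identity $e$ of $G$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For each $x\in X$ take two variables $x,\bar x$, where $\bar x$ stands for $x^{-1}$, and write the relators as words in these letters. Let $R$ consist of the simple rules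
\[
x\bar x\Rightarrow\varepsilon,\quad\bar xx\Rightarrow\varepsilon,\quad\varepsilon\Rightarrow x\bar x,\quad\varepsilon\Rightarrow\bar xx\quad(x\in X),\qquad r\Rightarrow\varepsilon,\quad\varepsilon\Rightarrow r\quad(r\in\mathcal R).
\]
For a word $w$ in the letters $x,\bar x$ let $[w]\in G$ be its value.

First, $[w]=e$ iff $w$ rewrites to $\varepsilon$. Every rule occurs with its reverse, so ``$w$ rewrites to $w'$'' is an equivalence relation; it is the congruence on the free monoid generated by the rules. Let $N$ be the quotient monoid. Its generators are invertible, so $N$ is a group, in which $\bar x$ is the inverse of $x$ and every relator is trivial. Hence there is a homomorphism $G\to N$ sending $x$ to the class of $x$. The map $w\mapsto[w]$ respects the rules and induces a homomorphism $N\to G$. The two maps are mutually inverse on generators, so $N\cong G$, and $[w]=e$ iff $w$ is congruent to $\varepsilon$.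

We claim that
\[
[w]=e\iff \Box h_R\wedge w\le1\ \text{ holds in }\mathsf{HRA}.
\]
If $[w]=e$, then $w\in D_R(\varepsilon)$ and Proposition~\ref{prop:rules}(i) applies. Let $[w]\neq e$. In $\mathcal P(G)$ assign to each letter the singleton of its value in $G$. A product of singletons is the singleton of the product, so every word $v$ receives $\{[v]\}$, and both sides of each rule receive $\{e\}$. Since $\{[w]\}\not\subseteq\{e\}$, the equation fails in $\mathcal P(G)$ by Proposition~\ref{prop:rules}(ii).

The equation is computable from $w$. A decision procedure for $\mathrm{Eq}(\mathsf{HRA})$ would therefore solve the word problem of $G$.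
\end{proof}

\section{Two-counter machines and algebras of relations}\label{sec:rel}

The group $G$ above is infinite, since a finite group has a decidable word problem. So the proof says nothing about finite HRAs. To obtain finite countermodels we encode a machine and build the model out of one terminating computation. A finite model can be expected only when the machine halts, so we need two kinds of halting: acceptance, which makes the equation valid, and rejection, which yields a finite refutation.

\subsection*{Computability}
Let $\varphi_0,\varphi_1,\dots$ be a standard enumeration of the partial computable functions on $\mathbb N$. A set is \emph{r.e.}, or $\Sigma^0_1$, if it is the domain of some $\varphi_n$, and \emph{co-r.e.} if its complement is r.e.; it is decidable iff it is both. An r.e.\ set $A$ is \emph{$\Sigma^0_1$-complete} if for every r.e.\ set $U$ there is a total computable $f$ with $m\in U\iff f(m)\in A$. Disjoint sets $A,B$ are \emph{recursively inseparable} if no decidable set contains $A$ and is disjoint from $B$. From now on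
\[
A=\{n:\varphi_n(n)=0\},\qquad B=\{n:\varphi_n(n)=1\}.
\]
Both sets are r.e. They are recursively inseparable: if $\varphi_e$ is the characteristic function of a separating set $T$, then $e\in T$ gives $\varphi_e(e)=1$ and $e\in B$, while $e\notin T$ gives $\varphi_e(e)=0$ and $e\in A$, and both are impossible. The set $A$ is $\Sigma^0_1$-complete: given an r.e.\ set $U$, let $f(m)$ be an index of the program that ignores its input, waits until $m$ appears in $U$, and outputs $0$.

A \emph{two-counter machine} has a finite set $Q$ of states with two halting states $q_F\ne q_R$, and counters $c_1,c_2$ with values in $\mathbb N$. Each other state $q$ has exactly one instruction, of one of two kinds, with $i\in\{1,2\}$: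
\begin{itemize}
\item \emph{increment}: $c_i:=c_i+1$, go to $p$;
\item \emph{test}: if $c_i=0$ go to $p$, else $c_i:=c_i-1$ and go to $p'$.
\end{itemize}
A \emph{configuration} $(q;k,l)$ consists of a state and the two counter values. By Minsky \cite{minsky} there are a two-counter machine $M$ with a state $q_0$ and a computable function $c\colon\mathbb N\to\mathbb N$ such that $M$, started at $(q_0;c(n),0)$, reaches $q_F$ if $n\in A$, reaches $q_R$ if $n\in B$, and runs forever otherwise. We fix $M$ and $c$, and call the computation from $(q_0;c(n),0)$ the \emph{$n$-th run}.

\begin{theorem}\label{thm:rel}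
There is a computable sequence of equations $\alpha_n$, in a fixed finite set of variables, such that
\begin{itemize}
\item[(1)] if $n\in A$, then $\alpha_n$ holds in every HRA;
\item[(2)] if $n\notin A$, then $\alpha_n$ fails in $\mathrm{Rel}(S)$ for some countable $S$;
\item[(3)] if $n\in B$, then $\alpha_n$ fails in $\mathrm{Rel}(S)$ for some finite $S$.
\end{itemize}
\end{theorem}

\subsection*{The rules}
The variables are the elements of $Q$ and three \emph{tape letters} $\lambda,s,\rho$; a \emph{tape word} is a word in the tape letters. The \emph{code} of $(q;k,l)$ is $\lambda s^kqs^l\rho$. The first counter is written in unary to the left of the state letter and the second to the right, so a counter is zero exactly when the state letter touches the corresponding end marker. The system $R$ has the following simple rules, where $q,p,p'$ are as in the instruction of $q$: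
\begin{itemize}
\item increment of $c_1$: $q\Rightarrow sp$; \quad increment of $c_2$: $q\Rightarrow ps$;
\item test on $c_1$: $\lambda q\Rightarrow\lambda p$ and $sq\Rightarrow p'$; \quad test on $c_2$: $q\rho\Rightarrow p\rho$ and $qs\Rightarrow p'$;
\item cleaning: $sq_F\Rightarrow q_F$ and $q_Fs\Rightarrow q_F$.
\end{itemize}
The cleaning rules bring all accepting configurations to a single target word. Let
\[
w_n=\lambda s^{c(n)}q_0\rho,\qquad t=\lambda q_F\rho,\qquad \alpha_n:\ \Box h_R\wedge w_n\le t .
\]
A code contains exactly one state letter, and the left side of each rule contains exactly one, so only the rules for the state $q$ of the code can apply. If $q$ increments, its one rule applies. If $q$ tests $c_1$, then the letter before $q$ is $\lambda$ when $k=0$ and $s$ when $k\ge1$, so exactly one of the two rules applies; for a test on $c_2$ the letter after $q$ is $\rho$ when $l=0$ and $s$ when $l\ge1$. In each case the unique step leads to the code of the next configuration. No rule applies to a code with state $q_R$.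

\subsection*{The countermodel}
Let $F$ be the set of words to which $w_n$ rewrites. We need relations that satisfy the rules and separate $w_n$ from $t$ when $t\notin F$. The rules preserve membership in $F$ in every context: if $l q r\Rightarrow l'q'r'$ is a rule and $ulqrv\in F$, then $ul'q'r'v\in F$. So the rules will be satisfied if the value of a word $lqr$ is the set of its contexts, the pairs $(u,v)$ with $ulqrv\in F$. To realize such a pair as a pair of points, introduce a point $L_u$ for ``the prefix $u$ has been read'' and a point $R_v$ for ``the suffix $v$ remains''.

Let $S$ consist of pairwise distinct points $L_u$, for $u$ a prefix of $x$, and $R_v$, for $v$ a suffix of $y$, where $xqy$ ranges over $F$ with $q\in Q$ and $x,y$ tape words. Define an assignment into $\mathrm{Rel}(S)$ by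
\begin{align*}
V(a)&=\{(L_u,L_{ua}):L_u,L_{ua}\in S\}\cup\{(R_{av},R_v):R_{av},R_v\in S\}&&(a\in\{\lambda,s,\rho\}),\\
V(q)&=\{(L_u,R_v):uqv\in F\}&&(q\in Q).
\end{align*}

\begin{example}\label{ex:toy}
Let $Q=\{q_0,q_F,q_R\}$, where $q_0$ tests $c_1$, goes to $q_R$ if $c_1=0$, and otherwise decrements and returns to $q_0$. From $(q_0;1,0)$ we get $F=\{\lambda sq_0\rho,\ \lambda q_0\rho,\ \lambda q_R\rho\}$, and $S$ has five points (Figure~\ref{fig:toy}). The rule $sq_0\Rightarrow q_0$ is satisfied because $V(sq_0)=\{(L_\lambda,R_\rho)\}\subseteq V(q_0)$, the rule $\lambda q_0\Rightarrow\lambda q_R$ because both sides have the value $\{(L_\varepsilon,R_\rho)\}$, and the cleaning rules because $V(q_F)=\emptyset$.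
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node (a) at (0,0) {$L_\varepsilon$};
\node (b) at (2,0) {$L_\lambda$};
\node (c) at (4,0) {$L_{\lambda s}$};
\node (d) at (6,0) {$R_\rho$};
\node (e) at (8,0) {$R_\varepsilon$};
\draw[->] (a) -- node[above] {$\lambda$} (b);
\draw[->] (b) -- node[above] {$s$} (c);
\draw[->] (c) -- node[above] {$q_0$} (d);
\draw[->] (d) -- node[above] {$\rho$} (e);
\draw[->] (b) to[bend left=50] node[above] {$q_0$} (d);
\draw[->] (b) to[bend right=50] node[below] {$q_R$} (d);
\end{tikzpicture}
\caption{The relational model of the run $(q_0;1,0)$, $(q_0;0,0)$, $(q_R;0,0)$. An arrow labeled by a letter is a pair in the relation assigned to that letter. The three paths from $L_\varepsilon$ to $R_\varepsilon$ spell the codes $\lambda sq_0\rho$, $\lambda q_0\rho$, $\lambda q_R\rho$ of the three configurations; no path spells $\lambda q_F\rho$.}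
\label{fig:toy}
\end{figure}

\begin{lemma}\label{lem:context}
For tape words $l,r$ and $q\in Q$ we have $V(lqr)=\{(L_u,R_v):ulqrv\in F\}$.
\end{lemma}

\begin{proof}
A pair lies in $V(lqr)$ iff its points are joined by a path whose successive steps belong to the relations assigned to the letters of $lqr$. Consider such a path. The $q$-step begins at an $L$-point and ends at an $R$-point, and tape steps join $L$-points only to $L$-points and $R$-points only to $R$-points. So the path starts at some $L_u$; the letter $a$ leads from $L_{u'}$ only to $L_{u'a}$, so the $l$-part ends at $L_{ul}$. The $q$-step leads to some $R_y$ with $ulqy\in F$. The letter $a$ leads from $R_{y'}$ to $R_{y''}$ only if $y'=ay''$, so the $r$-part ends at some $R_v$ with $y=rv$. Thus $ulqrv\in F$.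

Conversely, let $ulqrv\in F$. Every word of $F$ has exactly one state letter, because the rules preserve this property, so $ul$ and $rv$ are tape words. Then $S$ contains $L_{ul'}$ for every prefix $l'$ of $l$ and $R_{r'v}$ for every suffix $r'$ of $r$, and $(L_{ul},R_{rv})\in V(q)$. These points form the required path from $L_u$ to $R_v$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rel}]
The system $R$ depends only on $M$, and $w_n$ is computable from $n$.

(1) If $n\in A$, then $w_n$ rewrites along the $n$-th run to some $\lambda s^kq_Fs^l\rho$, and then to $t$ by $k+l$ cleaning steps. Apply Proposition~\ref{prop:rules}(i).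

(2), (3) Let $n\notin A$. The $n$-th run never reaches $q_F$, so by the uniqueness of rewriting steps $F$ is exactly the set of codes of the configurations of the run. Hence $t\notin F$, and $F$ is finite if $n\in B$. The set $S$ is countable, and finite if $F$ is. Every rule has the form $lqr\Rightarrow l'q'r'$ with tape words $l,r,l',r'$, and $F$ is closed under rewriting, so Lemma~\ref{lem:context} gives $V(lqr)\subseteq V(l'q'r')$. The same lemma with $u=v=\varepsilon$ gives $(L_\varepsilon,R_\varepsilon)\in V(w_n)$ because $w_n\in F$, and $(L_\varepsilon,R_\varepsilon)\notin V(t)$ because $t\notin F$. Apply Proposition~\ref{prop:rules}(ii).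
\end{proof}

\section{The commutative case}\label{sec:comm}

In a commutative algebra the order of letters carries no information. The two counters can be kept apart by using two letters $r_1,r_2$, with $(q;k,l)$ coded by $qr_1^kr_2^l$, but the zero test is lost: a marker can always be moved next to the state letter. Rules with two alternatives supply a substitute. To test $c_i$ for zero, the word splits into a branch in which the machine continues in state $p$ and a branch in which the state letter is replaced by a checker $z_i$. The checker can erase the other counter but not the letter $r_i$, so its branch reaches the target only if $c_i=0$. Both kinds of branch need a common target, and we use the constant $0$.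

\begin{theorem}\label{thm:comm}
There is a computable sequence of equations $\beta_n$, in a fixed finite set of variables, such that $\beta_n$ holds in every HRA if $n\in A$, and $\beta_n$ fails in the finite commutative HRA $\mathrm{Cm}(E_K)$ for some $K$ if $n\in B$.
\end{theorem}

\begin{proof}
The variables are $r_1,r_2,z_1,z_2$ and the elements of $Q$. With $j=3-i$, the rules of $R$ are:
\begin{itemize}
\item commutation: $yy'\Rightarrow y'y$ for all variables $y,y'$;
\item increment of $c_i$: $q\Rightarrow pr_i$;
\item test on $c_i$: $q\Rightarrow\{p,z_i\}$ and $qr_i\Rightarrow p'$;
\item checkers: $z_ir_j\Rightarrow z_i$ and $z_i\Rightarrow0$ for $i=1,2$;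
\item acceptance: $q_Fr_i\Rightarrow q_F$ for $i=1,2$, and $q_F\Rightarrow0$.
\end{itemize}
The commutation rules are included so that $\beta_n$ is valid in all HRAs and not only in commutative ones. Let $\beta_n$ be $\Box h_R\wedge q_0r_1^{c(n)}\le0$, and write $D=D_R(0)$.

\emph{Let $n\in A$.} By \eqref{eq:closure}, a word that rewrites by simple rules to a word of $D$ lies in $D$. In particular, permuting the letters of a word in the variables does not change membership in $D$. We show by backward induction along the $n$-th run that $qr_1^kr_2^l\in D$ for each of its configurations $(q;k,l)$. The last configuration has $q=q_F$, and $q_Fr_1^kr_2^l$ rewrites to $q_Fr_2^l$, to $q_F$, and to $0$. If $q$ increments $c_i$, then $qr_1^kr_2^l$ rewrites to $pr_ir_1^kr_2^l$, a permutation of the code of the next configuration. If $q$ tests $c_i$ and $c_i\ge1$, move one $r_i$ next to $q$ and apply $qr_i\Rightarrow p'$; the result is the code of the next configuration. If $q$ tests $c_i$ and $c_i=0$, the code is $qr_j^m$ for some $m$. Then $pr_j^m\in D$ by the induction hypothesis, and $z_ir_j^m\in D$ because it rewrites to $z_i$ and then to $0$. By \eqref{eq:closure} for $q\Rightarrow\{p,z_i\}$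 we get $qr_j^m\in D$. Now apply Proposition~\ref{prop:rules}(i) to $q_0r_1^{c(n)}$.

\emph{Let $n\in B$.} Let $F$ be the finite set of configurations of the $n$-th run, written $(q;x)$ with $x=(x_1,x_2)$. None has state $q_F$. Let $K\ge1$ bound all counter values in $F$, and work in $\mathrm{Cm}(E_K)$, with $x^*=\kappa-x$, $e_1=(1,0)$, $e_2=(0,1)$. Put $V(r_i)=\{e_i\}$. Then $V(r_1^{x_1}r_2^{x_2})=\{x\}$ for $x\in E_K$, and a set is not below $0$ iff it contains $\kappa$, so for a variable $y$
\begin{equation}\label{eq:bad}
V(yr_1^{x_1}r_2^{x_2})\not\le0\iff x^*\in V(y).
\end{equation}
This tells us how to define the remaining values: $V(y)$ must list the counter values with which $y$ is to be kept from reaching $0$. For a state these are the values that occur in the run, and for $z_i$ they are the values with $x_i\ge1$: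
\[
V(q)=\{x^*:(q;x)\in F\},\qquad V(z_i)=\{x^*:x\in E_K,\ x_i\ge1\}.
\]
The $i$-th coordinate of $x^*+e_i$ is $K-x_i+1$. Hence for $x\in E_K$
\begin{equation}\label{eq:step}
x^*+e_i\in E_K\iff x_i\ge1,\qquad\text{and then }x^*+e_i=(x-e_i)^* .
\end{equation}
We verify the rules.
\begin{itemize}
\item Commutation holds because $\mathrm{Cm}(E_K)$ is commutative.
\item $q\Rightarrow pr_i$. If $(q;x)\in F$, then $(p;x+e_i)\in F$, so $x+e_i\in E_K$, and \eqref{eq:step} gives $x^*=(x+e_i)^*+e_i\in V(pr_i)$.
\item $q\Rightarrow\{p,z_i\}$. Let $(q;x)\in F$. If $x_i=0$, then $(p;x)\in F$ and $x^*\in V(p)$. If $x_i\ge1$, then $x^*\in V(z_i)$.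
\item $qr_i\Rightarrow p'$. By \eqref{eq:step}, an element of $V(qr_i)$ has the form $(x-e_i)^*$ with $(q;x)\in F$ and $x_i\ge1$. Then $(p';x-e_i)\in F$, so the element lies in $V(p')$.
\item $z_ir_j\Rightarrow z_i$. By \eqref{eq:step}, an element of $V(z_ir_j)$ has the form $(x-e_j)^*$ with $x_i\ge1$ and $x_j\ge1$. The $i$-th coordinate of $x-e_j$ is $x_i\ge1$.
\item $z_i\Rightarrow0$. We have $\kappa=(0,0)^*\notin V(z_i)$.
\item The acceptance rules hold because $V(q_F)=\emptyset$.
\end{itemize}
Finally $(q_0;c(n),0)\in F$, so \eqref{eq:bad} gives $V(q_0r_1^{c(n)})\not\le0$. Apply Proposition~\ref{prop:rules}(ii).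
\end{proof}

\begin{example}\label{ex:toycomm}
For the run of Example~\ref{ex:toy} take $K=1$. Then $V(q_0)=\{(0,1),(1,1)\}$, $V(q_R)=\{(1,1)\}$ and $V(z_1)=\{(0,1),(0,0)\}$. The rule $q_0\Rightarrow\{q_R,z_1\}$ is satisfied although $V(q_0)$ is contained in neither $V(q_R)$ nor $V(z_1)$: the point $(1,1)$, from the visit with $c_1=0$, goes to the first alternative, and the point $(0,1)$, from the visit with $c_1=1$, goes to the second. For $q_0r_1\Rightarrow q_0$ we have $V(q_0r_1)=\{(1,1)\}$, since $(1,1)+e_1\notin E_1$; the truncation is what forbids decrementing an empty counter.
\end{example}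

\section{Complexity and finite algebras}\label{sec:cons}

Equations in countably many variables are coded by natural numbers in a computable way, so the notions of Section~\ref{sec:rel} apply to sets of equations.

\begin{corollary}\label{cor:all}
\begin{itemize}
\item[(a)] No decidable set of equations contains $\mathrm{Eq}(\mathsf{HRA})$ and is contained in $\mathrm{Eq}(\{\mathrm{Rel}(k):k<\omega\})$, or in $\mathrm{Eq}(\{\mathrm{Cm}(E_K):K\ge1\})$. Hence, if $\mathcal C$ is a class of HRAs whose generated variety contains all $\mathrm{Rel}(k)$, $k<\omega$, or contains all $\mathrm{Cm}(E_K)$, $K\ge1$, then $\mathrm{Eq}(\mathcal C)$ is undecidable. This covers $\mathsf{HRA}$, commutative HRAs, finite HRAs, finite commutative HRAs, HRAs with Boolean lattice reduct, the class of all $\mathrm{Rel}(S)$, and $\{\mathrm{Rel}(k):k<\omega\}$.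
\item[(b)] $\mathrm{Eq}(\mathsf{HRA})$ is $\Sigma^0_1$-complete.
\item[(c)] The equational theories of finite HRAs and of finite commutative HRAs are not r.e.; in particular they have no recursive axiomatization.
\item[(d)] Neither $\mathsf{HRA}$ nor the variety of commutative HRAs is generated by its finite members.
\end{itemize}
\end{corollary}

\begin{proof}
(a) Let $\mathcal T$ be decidable with $\mathrm{Eq}(\mathsf{HRA})\subseteq\mathcal T\subseteq\mathrm{Eq}(\{\mathrm{Rel}(k):k<\omega\})$. Then $\{n:\alpha_n\in\mathcal T\}$ is decidable. It contains $A$ by Theorem~\ref{thm:rel}(1), and it is disjoint from $B$ by Theorem~\ref{thm:rel}(3), since $\mathrm{Rel}(S)\cong\mathrm{Rel}(k)$ when $S$ has $k$ elements. This contradicts the inseparability of $A$ and $B$. For the algebras $\mathrm{Cm}(E_K)$ use $\{n:\beta_n\in\mathcal T\}$ and Theorem~\ref{thm:comm}. If $\mathcal C$ is as stated, then $\mathrm{Eq}(\mathsf{HRA})\subseteq\mathrm{Eq}(\mathcal C)$, and equations valid in $\mathcal C$ hold throughout the variety it generates, so $\mathcal T=\mathrm{Eq}(\mathcal C)$ lies between the two theories. The two commutative classes in the list contain all $\mathrm{Cm}(E_K)$; the other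 five contain all $\mathrm{Rel}(k)$.

(b) The class $\mathsf{HRA}$ is defined by finitely many first-order axioms, so by the completeness theorem its valid equations are those provable from the axioms, and they form an r.e.\ set. By Theorem~\ref{thm:rel}(1),(2), $n\in A$ iff $\alpha_n\in\mathrm{Eq}(\mathsf{HRA})$. Composing $n\mapsto\alpha_n$ with the reductions to $A$ gives completeness.

(c) Both theories are co-r.e.: list all finite algebras in the signature by their operation tables, keep those that satisfy the finitely many axioms, and search for an assignment that refutes the given equation. Both are undecidable by (a), so neither is r.e. The equations provable from a decidable set of axioms form an r.e.\ set, so there is no recursive axiomatization.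

(d) Both varieties are finitely axiomatized, so their equational theories are r.e. A variety generated by its finite members has the same equational theory as its finite members. That theory is not r.e.\ by (c).
\end{proof}

\section{Distributivity and a pseudocomplement suffice}\label{sec:weak}

The validity half of the argument used the hypotheses in few places. The arrow gave distributivity of the lattice, the negation $\neg$ with $x\wedge\neg x=\bot$ and $\neg\bot=\top$, and the inequality $u_i\wedge h_R\le\bigvee V_i$. The involution entered only through $h\vee h^+=\top$ and $\top^+=\bot$. Cyclicity only allowed us to write one linear negation instead of two.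

A \emph{pseudocomplement} on a bounded lattice is a unary operation $\neg$ with $x\wedge y=\bot\iff y\le\neg x$. Let $\mathcal D$ be the class of bounded \emph{distributive} involutive residuated lattices, not necessarily cyclic, expanded by a pseudocomplement $\neg$ and without an arrow. It is a finitely axiomatized variety, because $\neg$ is a pseudocomplement iff $x\wedge\neg(x\wedge y)=x\wedge\neg y$, $\neg\bot=\top$ and $\neg\top=\bot$. Indeed, these equations give $x\wedge\neg x=x\wedge\neg(x\wedge\top)=x\wedge\neg\top=\bot$, and $y\wedge\neg x=y\wedge\neg(y\wedge x)=y$ when $x\wedge y=\bot$; conversely, for a pseudocomplement, $z$ lies below either side of the first equation iff $z\le x$ and $z\wedge y=\bot$. Every HRA becomes a member of $\mathcal D$ with $\neg x=x\to\bot$.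

\begin{proposition}\label{prop:weak}
Theorems~\ref{thm:main}, \ref{thm:rel}, \ref{thm:comm} and Corollary~\ref{cor:all} remain true when $\mathsf{HRA}$ is replaced by $\mathcal D$, HRAs by members of $\mathcal D$, and equations are taken in the signature of $\mathcal D$.
\end{proposition}

\begin{proof}
Redefine
\[
h^+=-\neg{\sim}h,\qquad \Box h=\neg(\top h^+\top),\qquad h_R=\bigwedge_i\Bigl(\neg u_i\vee\bigvee V_i\Bigr).
\]
Lemma~\ref{lem:arith}(a) used only residuation of the product and the bounds. The map ${\sim}$ is order reversing as before, and so is $-$: if $x\le y$, then $(0/y)x\le(0/y)y\le0$, so $0/y\le0/x$. The two maps are mutually inverse, so each exchanges meets with joins and $\bot$ with $\top$. Hence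
\[
h\vee h^+=-{\sim}h\vee-\neg{\sim}h=-({\sim}h\wedge\neg{\sim}h)=-\bot=\top,\qquad\top^+=-\neg\bot=-\top=\bot,
\]
and the proofs of Lemma~\ref{lem:box}(b),(c) apply as written. By distributivity,
\[
u_i\wedge h_R\le(u_i\wedge\neg u_i)\vee\Bigl(u_i\wedge\bigvee V_i\Bigr)\le\bigvee V_i ,
\]
so Proposition~\ref{prop:rules}(i) holds in $\mathcal D$. Part (ii) was applied only in $\mathcal P(G)$, $\mathrm{Rel}(S)$ and $\mathrm{Cm}(E_K)$. These algebras are Boolean, so an assignment with $V(u_i)\le V(\bigvee V_i)$ for all $i$ gives $V(\neg u_i\vee\bigvee V_i)=\top$, hence $V(h_R)=\top$ and $V(\Box h_R)=\top$, and the refutations are unchanged. The proof of Corollary~\ref{cor:all} uses only Theorems~\ref{thm:rel} and~\ref{thm:comm} and finite axiomatizability.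
\end{proof}

With the new $h_R$ the step from $u\le v$ to $h_R=\top$ does depend on the model being Boolean: in $\mathbf 3$, for $u=v=1$, we have $\neg u\vee v=1\neq\top$.

\begin{thebibliography}{9}

\bibitem{talk}
\emph{Algebras of weakening relations and partially ordered groupoid semantics},
\texttt{https://math.chapman.edu/\allowbreak\textasciitilde jipsen/\allowbreak talks/\allowbreak Johannesburg2017/\allowbreak JipsenUJtalk20170123.pdf}.

\bibitem{minsky}
Minsky, \emph{Computation: Finite and Infinite Machines}, 1967.

\end{thebibliography}
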